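
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Bounded languages of two-way one-counter nets are semilinear}


\begin{abstract}
A two-way one-counter net is a nondeterministic two-way finite automaton with one counter over $\mathbb N$ that can be incremented and decremented but never tested for zero. We prove that every bounded language accepted by such a net has an effectively semilinear Parikh image. More generally, on the words $b_1^{n_1}\cdots b_k^{n_k}$ the covering relation between configurations is definable in Presburger arithmetic, uniformly in the exponents, the head positions and the counter values. Conversely, every semilinear set of exponent vectors is accepted by a net. If acceptance also requires the counter to be zero at the end, semilinearity fails.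
\end{abstract}

\section{Introduction}

\subsection{The question}

A \emph{two-way one-counter net} (2-OCN) $\mathcal A$ is a nondeterministic finite automaton with a two-way read-only head and one counter with values in $\mathbb N=\{0,1,2,\dots\}$. It has a finite set $Q$ of states, an initial state $q_0$, an accepting state $q_{\mathrm{acc}}$, and finitely many transitions $(q,\sigma,\delta,z,q')$ with $q,q'\in Q$, $\delta\in\{-1,0,1\}$, $z\in\mathbb Z$, where $\sigma$ is a letter of the input alphabet $\Sigma$ or one of the end-markers $\vdash,\dashv$. The input $w\in\Sigma^*$ is written on the tape as $\vdash w\dashv$. The transition $(q,\sigma,\delta,z,q')$ applies in state $q$ when the head reads $\sigma$; it changes the state to $q'$, moves the head by $\delta$ (never beyond the end-markers) and adds $z$ to the counter. It may be taken only if the counter stays nonnegative. The counter cannot be tested for zero. The word $w$ is accepted if some run that starts in $q_0$ on $\vdash$ with counter $0$ reaches $q_{\mathrm{acc}}$. We write $L(\mathcal A)$ for the accepted language and fix $Z\ge1$ with $|z|\le Z$ for all transitions.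

A language is \emph{bounded} if it is contained in $a_1^*a_2^*\cdots a_k^*$ for some letters $a_1,\dots,a_k$. The \emph{Parikh image} of a language $L$ over $\{a_1,\dots,a_k\}$ is the set of vectors $(|w|_{a_1},\dots,|w|_{a_k})$ with $w\in L$, where $|w|_\ell$ counts the occurrences of the letter $\ell$. A subset of $\mathbb N^d$ is \emph{semilinear} if it is definable in first-order logic over $(\mathbb N,+)$, and \emph{effectively} semilinear if such a definition can be computed from the given data. The following question is posed in \cite{revisited}:
\begin{quote}
\emph{Is the Parikh image of every bounded language accepted by a 2-OCN semilinear?}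
\end{quote}

A bounded language with distinct letters $a_i$ is just a set of exponent vectors $(n_1,\dots,n_k)$, so the question asks which arithmetic relations between the $n_i$ a net can test. On the one hand, a net can compare linear functions: it adds one of them to the counter in one sweep of the head and subtracts the other in a second sweep, which survives exactly when the first value is at least the second. On the other hand, multiplication is close by, since the head may sweep a block of length $n$ any number $j$ of times and collect $jn$ in the counter. If the machine could then subtract $m$ and check that \emph{exactly} zero is left, it would recognize the non-semilinear relation $n\mid m$ (Proposition~\ref{prop:sharp}). A net can check only $jn\ge m$, which for $n\ge1$ always holds for some $j$. To check $jn\le m$ as well, it would have to remember $j$. So one may guess that the answer is yes; what has to be controlled is a run that reverses its head arbitrarily often, in arbitrary places, while carrying its counter along.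

Two partial results are known: the answer is yes for deterministic 2-OCNs; and for every 2-OCN with $L(\mathcal A)\subseteq a_1^*\cdots a_k^*$ and every $\Gamma\subseteq\{a_1,\dots,a_k\}$ the set $\{\sum_{\ell\in\Gamma}|w|_\ell: w\in L(\mathcal A)\}\subseteq\mathbb N$ is effectively semilinear. Neither is used below.

\subsection{Results}

\begin{theorem}\label{thm:main}
If $L(\mathcal A)\subseteq a_1^*\cdots a_k^*$ for a 2-OCN $\mathcal A$, then the Parikh image of $L(\mathcal A)$ is effectively semilinear.
\end{theorem}

\begin{theorem}\label{thm:words}
For every 2-OCN $\mathcal A$ over $\Sigma$ and all $w_1,\dots,w_k\in\Sigma^*$, the set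
$\{(n_1,\dots,n_k)\in\mathbb N^k: w_1^{n_1}\cdots w_k^{n_k}\in L(\mathcal A)\}$ is effectively semilinear.
\end{theorem}

Both follow from a statement about configurations. Let $k\ge0$, let $b_1,\dots,b_k$ be distinct letters, and let $\mathcal A$ be a 2-OCN whose input alphabet contains them. For $n\in\mathbb N_{\ge1}^k$ let $u_n=b_1^{n_1}\cdots b_k^{n_k}$. Put $b_0=\vdash$, $b_{k+1}=\dashv$, $n_0=n_{k+1}=1$. The cells of the tape $\vdash u_n\dashv$ are the pairs $(i,x)$ with $0\le i\le k+1$ and $1\le x\le n_i$: the $x$-th cell of block $i$. A \emph{node} is a triple $(q,i,x)$, a \emph{configuration} is a node together with a counter value $c\in\mathbb N$. From now on a run may start in any configuration. We write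
\[
(v,c)\rightsquigarrow_n(v',c')
\]
and say that $(v,c)$ \emph{covers} $(v',c')$ if some run on $u_n$ leads from $(v,c)$ to some $(v',c'')$ with $c''\ge c'$.

\begin{theorem}\label{thm:cover}
For all states $q,q'$ and all $i,i'\in\{0,\dots,k+1\}$, the covering relation
\[
\{(n,x,c,x',c'): n\in\mathbb N_{\ge1}^k,\ (q,i,x,c)\rightsquigarrow_n(q',i',x',c')\}
\]
is effectively semilinear.
\end{theorem}

Theorem~\ref{thm:main} is sharp in two ways.

\begin{theorem}\label{thm:converse}
Let $a_1,\dots,a_k$ be distinct. A language $L\subseteq a_1^*\cdots a_k^*$ is accepted by a 2-OCN if and only if its Parikh image is semilinear.
\end{theorem}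

\begin{proposition}\label{prop:sharp}
If acceptance additionally requires counter value $0$ at the end, Theorem~\ref{thm:main} fails.
\end{proposition}

\subsection{One block, one state}\label{sec:example}

The dichotomy behind the proof is visible in a block of length $m$ on which the net has one state and two transitions, $R$ moving right and $L$ moving left. We consider only runs that stay inside the block. A configuration is then a pair $(x,c)$ with $1\le x\le m$ and $c\ge0$.

\begin{example}\label{ex:zero}
Let $R$ add $2$ and let $L$ subtract $3$. A pair consisting of one $R$ and one $L$ does not move the head and loses $1$. So the best way to reach position $x'$ is to cancel all such pairs and go straight. A straight run stays between $x$ and $x'$ and its counter is monotone, hence it is valid whenever its last counter value is nonnegative. Therefore $(x,c)$ covers $(x',c')$ if and only if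
\[
c'\le c+2(x'-x)\ \text{ if } x'\ge x,\qquad c'\le c-3(x-x')\ \text{ if } x'<x .
\]
\end{example}

\begin{example}\label{ex:plus}
Let $R$ add $3$ and let $L$ subtract $2$. Now a pair gains $1$. If $x<m$, the run $RLRL\cdots$ makes the counter as large as we like at position $x$, and afterwards every position can be reached: $(x,c)$ covers everything. If $x=m\ge2$ and $c\ge2$, the run $LRLR\cdots$ does the same. If $x=m$ and either $c<2$ or $m=1$, no transition can be taken inside the block, and only $(m,c')$ with $c'\le c$ is covered.
\end{example}

In both cases the relation is definable in Presburger arithmetic, for opposite reasons: in the first, oscillating does not pay, so runs can be straightened; in the second, oscillating pays, so the counter becomes irrelevant. Example~\ref{ex:plus} also shows that the ends of the block and small counter values need separate treatment.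

\subsection{Plan of the proof}

Section~\ref{sec:prelim} collects tools. A shortest covering run either visits no node twice, or the first time it repeats a node its counter there has increased; in the latter case the counter is irrelevant from then on (Lemma~\ref{lem:short}). So it suffices to describe runs that visit each node at most twice. Such a run spends only a bounded number of steps near the ends of the blocks; the rest consists of boundedly many segments, each deep inside one block and with all its states in one strongly connected component $S$ of the control graph of that block, and boundedly many single steps. The Block Lemma of Section~\ref{sec:block} describes these segments by Presburger formulas, and Section~\ref{sec:glue} glues them together.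

The Block Lemma distinguishes two types of $S$, as in the two examples. If $S$ has \emph{type $+$} (Section~\ref{sec:plus}), its cycles can be combined so as to raise the counter without moving the head. If $S$ has \emph{type $0$} (Section~\ref{sec:zero}), then the pairs (displacement, counter change) of all its cycles lie on or below a line through the origin, and every path can be straightened. With several states, a straightened path still has irregular parts of bounded length at its two ends. They may push the counter below its end values by a bounded amount, so the straightened path may fail to be a run where the counter is small; handling these places is the most delicate part of the proof. Section~\ref{sec:sharp} contains the proofs of Theorem~\ref{thm:converse} and Proposition~\ref{prop:sharp}.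

\section{Preliminaries}\label{sec:prelim}

\subsection{Standard facts}

A set or relation is called \emph{Presburger} if it is definable in first-order logic over $(\mathbb N,+)$. The order, linear inequalities with integer coefficients and congruences modulo a fixed number are definable; Presburger sets are closed under Boolean operations, projections, and preimages and images under affine maps with integer coefficients. We use the following facts; all of them are effective.
\begin{itemize}
\item (Ginsburg--Spanier) The Presburger sets are exactly the finite unions of \emph{linear} sets $\{\beta+\lambda_1p_1+\dots+\lambda_rp_r:\lambda_1,\dots,\lambda_r\in\mathbb N\}$ with base point $\beta$ and periods $p_1,\dots,p_r$ in $\mathbb N^d$.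
\item (Quantifier elimination) Every Presburger formula is equivalent to a Boolean combination of linear inequalities and congruences with integer coefficients.
\item (Parikh) The Parikh image of a regular language is Presburger.
\item Two-way nondeterministic finite automata (NFAs) accept only regular languages.
\end{itemize}
For relations $R,R'$ we write $R\circ R'$ for ``first $R$, then $R'$'', and $\mathrm{Id}$ for the identity. Compositions of Presburger relations are Presburger.

\subsection{From covering to acceptance}

\begin{proof}[Theorem~\ref{thm:cover} implies Theorem~\ref{thm:words}]
If $w_i$ is empty, then $n_i$ is unconstrained, so we may drop such $i$. We build a 2-OCN $\mathcal A'$ over fresh distinct letters $b_1,\dots,b_k$ that accepts $b_1^{n_1}\cdots b_k^{n_k}$ if and only if $\mathcal A$ accepts $w_1^{n_1}\cdots w_k^{n_k}$. One cell $b_i$ stands for a whole copy of $w_i$; the state remembers at which letter of the copy the head of $\mathcal A$ is. The states of $\mathcal A'$ are $(q,j)$ with $q\in Q$ and $1\le j\le\max_i|w_i|$, the states $(q,\to)$ and $(q,\leftarrow)$, and a new accepting state.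
\begin{itemize}
\item On $b_i$ in state $(q,j)$ with $j\le|w_i|$, a transition $(q,\sigma,\delta,z,q')$ of $\mathcal A$, where $\sigma$ is the $j$-th letter of $w_i$, is simulated by adding $z$ and making a stationary move to $(q',j+\delta)$ if $1\le j+\delta\le|w_i|$, a left move to $(q',\leftarrow)$ if $j+\delta=0$, and a right move to $(q',\to)$ if $j+\delta=|w_i|+1$.
\item On $b_i$, the state $(q,\to)$ passes to $(q,1)$ and $(q,\leftarrow)$ passes to $(q,|w_i|)$, without moving or changing the counter: a copy entered from the left is entered at its first letter, a copy entered from the right at its last.
\item On the end-markers both $(q,\to)$ and $(q,\leftarrow)$ simulate $q$; the next state is $(q',\to)$ after a right move, $(q',\leftarrow)$ after a left move, and either of them after a stationary move.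
\item The initial state is $(q_0,\to)$. The states containing $q_{\mathrm{acc}}$ may pass to the new accepting state, without moving or changing the counter.
\end{itemize}
For $I\subseteq\{1,\dots,k\}$ consider the vectors $(n_1,\dots,n_k)$ with support exactly $I$. On the corresponding words, $\mathcal A'$ accepts if and only if its initial configuration covers $(q,i,x,0)$ for its accepting state $q$ and some cell $(i,x)$. By Theorem~\ref{thm:cover}, applied to $\mathcal A'$ and the letters $b_i$ with $i\in I$, this is a Presburger condition. Take the union over the finitely many $I$.
\end{proof}

\begin{proof}[Theorem~\ref{thm:words} implies Theorem~\ref{thm:main}]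
Apply Theorem~\ref{thm:words} to $w_i=a_i$. The Parikh image of $L(\mathcal A)$ is the image of the resulting set under a linear map, which is the identity if the $a_i$ are distinct.
\end{proof}

It remains to prove Theorem~\ref{thm:cover}. Until the end of Section~\ref{sec:glue} we keep $\mathcal A$, $k$ and $b_1,\dots,b_k$ as in that theorem fixed.

\subsection{Monotonicity and short runs}

The absence of zero tests enters the proof through \emph{monotonicity}: if a sequence of transitions leads from $(v,c)$ to $(v',c')$, then for every $d\ge0$ the same sequence leads from $(v,c+d)$ to $(v',c'+d)$. Hence $\rightsquigarrow_n$ is transitive, and it is preserved when the source counter is raised or the target counter is lowered.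

The \emph{control graph} on $u_n$ has the nodes as vertices and an edge for every transition, regardless of the counter.

\begin{lemma}[Short runs]\label{lem:short}
$(v,c)\rightsquigarrow_n(v',c')$ holds if and only if one of the following holds.
\begin{itemize}
\item[(A)] There is a run from $(v,c)$ to some $(v',c'')$ with $c''\ge c'$ that visits each node at most once.
\item[(B)] There is a run $(v,c)\to^*(y,d)\to^*(y,d_1)$ with $d_1>d$ that visits each node at most twice in total, and $v'$ is reachable from $y$ in the control graph.
\end{itemize}
\end{lemma}

\begin{proof}
If (A) holds, there is nothing to show. In case (B) the part from $(y,d)$ to $(y,d_1)$ can be repeated by monotonicity; repeat it until the counter is large enough to follow the path in the control graph from $y$ to $v'$ and to end with a counter $\ge c'$.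

Conversely, take a shortest run from $(v,c)$ to some $(v',c'')$ with $c''\ge c'$. If it repeats no node, (A) holds. Otherwise consider a part of the run between two visits of the same node. If it changed the counter by an amount $\le0$, it could be deleted: by monotonicity the rest of the run would still be valid and would end with at least the same counter, contradicting minimality. So every such part has positive effect. The shortest prefix of the run in which some node $y$ is repeated therefore has the form required in (B).
\end{proof}

\subsection{Reachability without the counter}

When the counter is bounded or irrelevant, a run is a walk of a two-way finite automaton.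

\begin{lemma}\label{lem:finite}
\begin{itemize}
\item[(a)] Let $D$ be a finite directed graph whose edges are labeled by $\delta\in\{-1,0,1\}$, and let $v,v'$ be vertices. The set of triples $(m,x,x')$ with $1\le x,x'\le m$ such that there is a walk from $(v,x)$ to $(v',x')$ in $D\times[1,m]$, where an edge labeled $\delta$ changes the position by $\delta$, is effectively semilinear.
\item[(b)] For fixed $(q,i)$ and $(q',i')$, the set of $(n,x,x')$ such that $(q',i',x')$ is reachable from $(q,i,x)$ in the control graph on $u_n$ is effectively semilinear.
\end{itemize}
\end{lemma}

\begin{proof}
Consider the word $0^m$ in (a), and the word $\vdash u_n\dashv$ in (b), with the end-markers treated as ordinary letters. Mark the letter at the source cell with $\mathsf s$ and the letter at the target cell with $\mathsf t$; one letter may carry both marks. A two-way NFA can search for the mark $\mathsf s$, then simulate the walk with its head, ignoring marks and never leaving the word, and accept when it is at the mark $\mathsf t$ in the required vertex or state. So the set of marked words with such a walk is the intersection of a regular language with the set of marked words of the correct shape, and the latter is regular too (in (b): $n_j\ge1$ for all $j$,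 the mark $\mathsf s$ in block $i$, the mark $\mathsf t$ in block $i'$).

If the marks are in the same block, fix their relative order: $x<x'$, $x=x'$ or $x>x'$. Now each maximal unmarked stretch of equal letters, delimited by the marks and by changes of letter, has a fixed place in the shape (it may be empty). Rename the letters of each stretch to a fresh letter; this is an inverse homomorphism followed by an intersection with a regular language and keeps the language regular. For instance, in (a) with $x<x'$ the renamed words have the form $A^{x-1}\,0^{\mathsf s}\,B^{x'-x-1}\,0^{\mathsf t}\,C^{m-x'}$. By Parikh's theorem the vectors of stretch lengths form an effectively semilinear set, and $(m,x,x')$, respectively $(n,x,x')$, is an affine function of this vector. Take the union over the at most three orders.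
\end{proof}

\section{Crossing one block}\label{sec:block}

\subsection{The Block Lemma}

Fix a block $i\in\{1,\dots,k\}$. Let $G_i$ be the directed multigraph on $Q$ whose edges are the transitions reading $b_i$. For a path $\pi$ in $G_i$ let $dx(\pi)$ be its total head displacement, $dc(\pi)$ its total counter change, and $\mathrm{eff}(\pi)=(dx(\pi),dc(\pi))$. If $|\pi|$ is the length of $\pi$, then $|dx(\pi)|\le|\pi|$ and $|dc(\pi)|\le Z|\pi|$.

Fix a strongly connected component (SCC) $S$ of $G_i$, that is, a class of mutually reachable states, and let $s=|S|\ge1$; a single vertex without edges is allowed. Until the end of Section~\ref{sec:zero} all paths are \emph{in $S$}: all their vertices belong to $S$. A \emph{simple cycle} is a closed path of length $\ge1$ without repeated vertices except that its first and last vertices agree; its length is at most $s$. By removing simple cycles one after another, every path $\pi$ decomposes into a simple path $\tau$ with the same ends, $|\tau|\le s-1$, and a multiset $\mathcal M$ of simple cycles whose vertices lie on $\pi$, such that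
\begin{equation}\label{eq:decomp}
\mathrm{eff}(\pi)=\mathrm{eff}(\tau)+\sum_{\gamma\in\mathcal M}\mathrm{eff}(\gamma).
\end{equation}

Consider block $i$ with length $m$. In this and the next two sections a node is a pair $(q,x)$ and a configuration is a triple $\kappa=(q,x,c)$, where $1\le x\le m$ and $c\ge0$. An \emph{$S$-run} uses edges of $S$ and keeps its positions in $[1,m]$ and its counters nonnegative. \emph{Executing} a path from $\kappa$ means following its edges; this may or may not be an $S$-run. We write $\kappa\rightsquigarrow\kappa'$ if some run inside the block leads from $\kappa$ to the node of $\kappa'$ with at least the counter of $\kappa'$. A run is \emph{$W$-deep} if all its positions lie in $[W+1,m-W]$.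

\begin{lemma}[Block Lemma]\label{lem:block}
One can compute an integer $W\ge1$ and, for all $p,q\in S$, a Presburger relation $P_S$ between configurations $\kappa=(p,x,c)$ and $\kappa'=(q,x',c')$, with parameter $m$, such that:
\begin{itemize}
\item \emph{(Soundness)} $P_S(\kappa,\kappa')$ implies $\kappa\rightsquigarrow\kappa'$.
\item \emph{(Completeness)} If there is a $W$-deep $S$-run from $\kappa$ to $\kappa'$ that visits each node at most twice, then $P_S(\kappa,\kappa')$.
\end{itemize}
\end{lemma}

Soundness allows runs that are not deep. The margin $W$ is the room in which we may modify a deep run without leaving the block. The two sides of the lemma leave a gap, which is harmless: any relation between ``deep runs'' and ``all covering runs'' will do in Section~\ref{sec:glue}.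

\emph{Mirror symmetry.} Replace $x$ by $m+1-x$ and $\delta$ by $-\delta$ in all edges of $S$. This maps $S$-runs to $S$-runs and preserves depth, counters and numbers of visits. So the Block Lemma for the mirror image of $S$ yields the Block Lemma for $S$, by substituting $m+1-x$ for $x$ and $m+1-x'$ for $x'$ in the formula.

\subsection{Building blocks}

The relations $P_S$ will be composed of the following relations. Each of them is Presburger and contained in $\rightsquigarrow$; since $\rightsquigarrow$ is transitive, so are finite compositions and unions of them.

\begin{itemize}
\item $\mathrm{Id}$, and $\mathrm{Step}$: one edge of $S$ inside the block.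
\item $F_H$, for a constant $H\in\mathbb N$: there is a (possibly empty) sequence of $S$-steps and \emph{loss steps} $(q,x,c)\to(q,x,c-1)$ from $\kappa$ to $\kappa'$ with all counters in $[0,H]$ and all positions in $[1,m]$. It is Presburger by Lemma~\ref{lem:finite}(a), applied to the graph on $S\times\{0,\dots,H\}$ whose edges are the $S$-edges, with the counter updated inside $\{0,\dots,H\}$, and the loss steps, labeled $0$. It is sound, because omitting the loss steps leaves a run ending with at least the same counter. It is transitive.
\item $\mathrm{Str}$ (straight runs): there are paths $u,\alpha,v$ with $|u|+|v|\le3s^3$, $\alpha$ closed and possibly empty, $|\alpha|\le s$, and $j\in\mathbb N$ such that $u\alpha^jv$ is a path whose execution from $\kappa$ is an $S$-run ending in the node of $\kappa'$ with counter $\ge c'$. There are finitely many triples $(u,\alpha,v)$; for each of them we quantify existentially over $j$. After a prefix of $u$, after $u\alpha^l\beta$ with $l<j$ and $\beta$ a prefix of $\alpha$, and after $u\alpha^j\beta'$ with $\beta'$ a prefix of $v$, the position and the counter are affine functions with constant coefficients of $(x,c)$, of $(x,c,l)$ and of $(x,c,j)$, respectively. We require that these positions lie in $[1,m]$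 and these counters be $\ge0$, for all $l<j$ in the middle case; we also require that the last position be $x'$ and the last counter at least $c'$. This is a Presburger condition.
\item $\mathrm{Bd}_C$, for a constant $C$: there is an $S$-run of length at most $C$ from $\kappa$ to $\kappa'$. This is a finite disjunction over paths, each giving a conjunction of linear equations and inequalities.
\end{itemize}

\subsection{Two types}

Call $S$ \emph{mixed} if it has a simple cycle with $dx>0$ and one with $dx<0$, and \emph{one-directional} otherwise. We say that $S$ has \emph{type $+$} if
\begin{itemize}
\item[(a)] some simple cycle has $dx=0$ and $dc>0$, or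
\item[(b)] there are simple cycles with effects $(d_+,e_+)$ and $(-d_-,e_-)$, where $d_+,d_->0$ and $d_-e_++d_+e_->0$.
\end{itemize}
Otherwise $S$ has \emph{type $0$}. In (b), $d_-$ copies of the first cycle and $d_+$ copies of the second have total displacement $0$ and positive total counter change. Both notions are invariant under mirror symmetry. Example~\ref{ex:plus} has type $+$ by (b); Example~\ref{ex:zero} has type $0$.

\section{Type $+$: the counter becomes irrelevant}\label{sec:plus}

\subsection{Mixed components}

If the head can be moved both ways, a gain without displacement is available at \emph{every} state.

\begin{lemma}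
If $S$ is mixed and has type $+$, then every $q\in S$ lies on a closed path $\lambda_q$ at $q$ with $dx(\lambda_q)=0$ and $dc(\lambda_q)>0$.
\end{lemma}

\begin{proof}
Let $\gamma_+$ and $\gamma_-$ be simple cycles with effects $(d_+,e_+)$ and $(-d_-,e_-)$, $d_\pm>0$, witnessing (b) if (b) holds and arbitrary otherwise; they exist because $S$ is mixed. If (b) fails, then (a) holds; let $\gamma$ be a simple cycle with effect $(0,e)$, $e>0$. Let $\theta$ be a closed path at $q$ that meets all these cycles, and $g=dx(\theta)$. The drift $g$ has to be compensated. Take $\theta^{d_+d_-}$ and insert $\gamma_+$ exactly $d_-\max(0,-g)$ times and $\gamma_-$ exactly $d_+\max(0,g)$ times. The resulting displacement is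
\[
d_+d_-\bigl(g+\max(0,-g)-\max(0,g)\bigr)=0.
\]
Now insert, $N$ times, $d_-$ copies of $\gamma_+$ and $d_+$ copies of $\gamma_-$ if (b) holds, or one copy of $\gamma$ otherwise. This keeps $dx=0$ and adds $N(d_-e_++d_+e_-)$, respectively $Ne$, to $dc$. For large $N$ we get $dc>0$.
\end{proof}

Let $W\ge1$ be the maximum of the lengths $|\lambda_q|$, $q\in S$, and let $M=ZW$. Let $U$ relate $(q_1,x_1,c_1)$ to $(q',x',c')$ if $c_1\ge M$, $W<x_1\le m-W$, and $(q',x')$ is reachable from $(q_1,x_1)$ in $S\times[1,m]$ when the counter is ignored; $c'$ is arbitrary. By Lemma~\ref{lem:finite}(a), $U$ is Presburger. It is sound: iterate $\lambda_{q_1}$, which keeps the position within $W$ of $x_1$ and the counter at least $c_1-ZW\ge0$, until the counter is as large as needed; then follow the path to $(q',x')$. Put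
\[
P_S=(\mathrm{Id}\cup F_{M+Z})\circ(\mathrm{Id}\cup U).
\]

\emph{Completeness.} Let a $W$-deep $S$-run from $\kappa$ to $\kappa'$ be given. If all its counters are $<M$, then $F_{M+Z}(\kappa,\kappa')$. Otherwise let $\kappa_1$ be its first configuration with counter $\ge M$. If $\kappa_1\ne\kappa$, its counter is less than $M+Z$, since one step adds at most $Z$. So $\kappa$ and $\kappa_1$ are related by $\mathrm{Id}$ or $F_{M+Z}$, and $U(\kappa_1,\kappa')$ holds because the run is deep.

\subsection{One-directional components}

By mirror symmetry let all simple cycles have $dx\ge0$. Then (b) is impossible, so there is a simple cycle $\gamma$ with $dx(\gamma)=0$ and $dc(\gamma)>0$. The difficulty is that $\gamma$ need not pass through the current state, and a detour to $\gamma$ may push the head to the right with no way to bring it back. For example, let $S=\{q,r\}$ have the loop of effect $(0,1)$ at $r$, an edge from $q$ to $r$ of effect $(1,0)$ and an edge from $r$ to $q$ of effect $(0,0)$: a run from $(q,x)$ to $(q,x)$ cannot visit $r$. The remedy is that a run with large displacement contains closed parts with positive displacement that can be cut out to make up for the drift, while a run with small displacement that visits each node at most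 twice is short.

Let $r$ be a vertex on $\gamma$, and regard $\gamma$ as a closed path at $r$. For $q\in S$ fix paths $u_q$ from $q$ to $r$ and $u'_q$ from $r$ to $q$, of length $<s$, and empty if $q=r$. Put
\[
W=2s^2+2s,\qquad M=2sZ,\qquad C=2s(W+2s).
\]
Let $U$ relate $(q_1,x_1,c_1)$ to $(q',x',c')$ if $c_1\ge M$, $W<x_1\le m-W$, and $(q',x')$ is reachable from $(r,x_1+dx(u_{q_1}))$ in $S\times[1,m]$; again $c'$ is arbitrary. It is Presburger by Lemma~\ref{lem:finite}(a). It is sound: execute $u_{q_1}$, iterate $\gamma$ until the counter is large, then follow the path to $(q',x')$. In the first two phases the position stays within $2s\le W$ of $x_1$, and the counter never falls more than $2sZ=M$ below $c_1$. Put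
\[
P_S=(\mathrm{Id}\cup F_{M+Z})\circ(\mathrm{Id}\cup U\cup\mathrm{Bd}_C).
\]

\emph{Completeness.} Let a $W$-deep $S$-run from $\kappa$ to $\kappa'=(q',x',c')$ visit each node at most twice. If all its counters are $<M$, then $F_{M+Z}(\kappa,\kappa')$. Otherwise $\mathrm{Id}$ or $F_{M+Z}$ leads to its first configuration $(q_1,x_1,c_1)$ with $c_1\ge M$, as before. Let $\pi$ be the path of the rest of the run, and $D=dx(\pi)=x'-x_1$.

\emph{Case $D<W$.} By \eqref{eq:decomp} every path has $dx\ge-(s-1)$, since cycles have $dx\ge0$. Applying this to the prefixes and the suffixes of $\pi$, we see that all positions of this part of the run lie in $[x_1-(s-1),\,x'+(s-1)]$. This interval has $D+2s-1\le W+2s$ cells, and each node is visited at most twice. So $|\pi|\le C$, and $\mathrm{Bd}_C$ applies. This is the only place in the proof of the Block Lemma where the bound on the number of visits is used.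

\emph{Case $D\ge W$.} Write $u=u_{q_1}$, $u'=u'_{q_1}$ and $g=dx(uu')$. As $uu'$ is closed, $g\ge0$; also $g<2s$. To show that $U$ applies we need a path $\pi'$ from $r$ to $q'$ with $dx(\pi')=D-dx(u)$ that stays in $[1,m]$ when started at position $x_1+dx(u)$.

If $g=0$, take $\pi'=u'\pi$. Since $dx(u')=-dx(u)$, the part $u'$ ends at $x_1$; it stays within $2s$ of $x_1$. After that the positions are those of the original run.

Let $g>0$. For $0\le l\le D$ let $t_l$ be the first time at which $\pi$ is at position $x_1+l$. It exists, and $t_0<t_1<\dots<t_D$, because steps change the position by at most $1$. For each $h\in\{0,\dots,g-1\}$ two of the $s+1$ times $t_{h(s+1)},\dots,t_{h(s+1)+s}$ carry the same state. The largest index used is at most $(2s-1)(s+1)+s=W-1<D$. So we obtain $g$ pairwise disjoint closed factors of $\pi$, each with $dx\in[1,s]$. Among any $g$ integers some nonempty subset has a sum divisible by $g$ (two of the $g+1$ prefix sums, starting with the empty one, agree modulo $g$). So some nonempty set of these factors has total displacement $jg$ with $j\ge1$, and $jg\le gs\le2s^2$. Let $\pi^-$ be $\pi$ with these factors removed, a path from $q_1$ to $q'$, and put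
\[
\pi'=u'(uu')^{j-1}\pi^- .
\]
Then $dx(\pi')=(g-dx(u))+(j-1)g+(D-jg)=D-dx(u)$. Started at $x_1+dx(u)$, the part $u'(uu')^{j-1}$ stays within $jg+2s\le W$ of $x_1$ and ends at $x_1+jg$. The positions along $\pi^-$ are positions of the original run shifted by $jg$ minus the displacement of the factors already removed; this shift lies in $[0,jg]\subseteq[0,W]$. As the original positions lie in $[W+1,m-W]$, all positions of $\pi'$ lie in $[1,m]$.

For $g=0$ and for $g>0$ we have shown $U\bigl((q_1,x_1,c_1),\kappa'\bigr)$. This proves the Block Lemma for type $+$.

\section{Type $0$: runs can be straightened}\label{sec:zero}

Let $S$ have type $0$.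

\subsection{A supporting line}

Let $\rho_+$ be the maximum of $dc(\gamma)/dx(\gamma)$ over the simple cycles $\gamma$ with $dx(\gamma)>0$, and $\rho_-$ the minimum of $dc(\gamma)/dx(\gamma)$ over those with $dx(\gamma)<0$; put $\rho_+=-\infty$ or $\rho_-=+\infty$ if there are none. For cycles with effects $(d_+,e_+)$ and $(-d_-,e_-)$ the failure of (b) means $d_-e_++d_+e_-\le0$, that is, $e_+/d_+\le e_-/(-d_-)$. So $\rho_+\le\rho_-$. For every real $\rho\in[\rho_+,\rho_-]$,
\begin{equation}\label{eq:halfplane}
dc(\gamma)\le\rho\,dx(\gamma)\qquad\text{for all simple cycles }\gamma .
\end{equation}
For $dx(\gamma)>0$ and for $dx(\gamma)<0$ this follows from the definition of $\rho_+$ and $\rho_-$; for $dx(\gamma)=0$ it is the failure of (a). Thus the effects of all cycles lie on or below the line of slope $\rho$ through the origin. In Example~\ref{ex:zero}, $\rho_+=2$ and $\rho_-=3$.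

\subsection{The Straightening Lemma}

The lemma generalizes the cancellation of pairs in Example~\ref{ex:zero}: pairs of cycles with opposite displacement cancel without loss, and then cycles in one direction can be exchanged for the best of them. Only boundedly many cycles resist, for reasons of divisibility.

\begin{lemma}[Straightening]\label{lem:straight}
For every path $\pi$ from $p$ to $q$ there is a path $\hat\pi=u\alpha^jv$ from $p$ to $q$ with
\[
|u|+|v|\le3s^3,\qquad dx(\hat\pi)=dx(\pi),\qquad dc(\hat\pi)\ge dc(\pi),
\]
where either $j=0$ and $\alpha$ is empty, or $\alpha$ is a simple cycle with $dx(\alpha)\ne0$.
\end{lemma}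

\begin{proof}
Let $V$ be the set of vertices on $\pi$. Cut $\pi$ at the first occurrence of each vertex of $V$. This gives at most $s$ factors; decompose each of them as in \eqref{eq:decomp}. Concatenating the simple paths, we get a path $\sigma$ from $p$ to $q$ with $|\sigma|\le s^2$ that still visits all of $V$, and a multiset $\mathcal M$ of simple cycles on $V$ such that $\mathrm{eff}(\pi)=\mathrm{eff}(\sigma)+\sum_{\gamma\in\mathcal M}\mathrm{eff}(\gamma)$. Because $\sigma$ visits all of $V$, any collection of cycles from $\mathcal M$, with any multiplicities, can be inserted into $\sigma$ after suitable rotation.

We now modify $\mathcal M$ without changing its total $dx$ or decreasing its total $dc$. Delete all cycles with $dx=0$; they have $dc\le0$ by \eqref{eq:halfplane}. As long as possible, choose $d,d'\in[1,s]$ such that at least $d'$ cycles with $dx=d$ and at least $d$ cycles with $dx=-d'$ are present, and delete that many of each. Their total $dx$ is $d'd-dd'=0$, so by \eqref{eq:halfplane} their total $dc$ is $\le0$. When this stops, suppose some value $d>0$ occurs at least $s$ times. Then every value $-d'<0$ occurs fewer than $d\le s$ times, so fewer than $s^2$ cycles with $dx<0$ remain. If no such $d$ exists, fewer than $s^2$ cycles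 with $dx>0$ remain. By mirror symmetry (which turns \eqref{eq:halfplane} for $\rho$ into \eqref{eq:halfplane} for $-\rho$) we may assume that fewer than $s^2$ cycles with $dx<0$ remain.

If no cycle with $dx>0$ remains, put $j=0$ and let $\alpha$ be empty. Otherwise let $\alpha$ be a remaining cycle with $dx>0$ and maximal $dc/dx$; designate this copy, and let $d=dx(\alpha)\le s$. While there are at least $d$ undesignated cycles with $dx>0$, some nonempty sub-multiset of them has total $dx$ equal to $j'd$ with $j'\ge1$, by the pigeonhole argument used in Section~\ref{sec:plus}. Replace it by $j'$ designated copies of $\alpha$. The total $dx$ is unchanged, and by maximality of $dc(\alpha)/dx(\alpha)$ the total $dc$ does not decrease. Each replacement lowers the number of undesignated cycles, so the process ends, with fewer than $s$ undesignated cycles with $dx>0$, fewer than $s^2$ cycles with $dx<0$, and some number $j$ of copies of $\alpha$.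

Insert all these cycles into $\sigma$, the copies of $\alpha$ consecutively at one place. The result has the form $u\alpha^jv$ with $|u|+|v|\le s^2+(s+s^2)s\le3s^3$.
\end{proof}

\subsection{Straight runs between high configurations}

Put
\[
A=3s^3,\qquad W=A+s,\qquad B=ZW .
\]

\begin{lemma}[Convexity]\label{lem:convex}
Let $u\alpha^jv$ be a path with $|u|+|v|\le A$ and $\alpha$ closed with $|\alpha|\le s$. Suppose that, disregarding the bounds on positions and counters, it leads from $(x,c)$ to $(x',\hat c)$. Then all intermediate positions lie in $[\min(x,x')-W,\max(x,x')+W]$ and all intermediate counter values in $[\min(c,\hat c)-B,\max(c,\hat c)+B]$.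
\end{lemma}

\begin{proof}
Inside $u$ or $v$ the position is within $A$, and the counter within $ZA$, of its value at an endpoint of the whole path. The points $(x,c)+\mathrm{eff}(u)+l\,\mathrm{eff}(\alpha)$, $0\le l\le j$, lie on a segment whose ends are that close to the endpoints. A prefix of $\alpha$ changes the position by at most $s$ and the counter by at most $Zs$.
\end{proof}

Call a configuration \emph{low} if its counter is $<B$, and \emph{high} otherwise. Straightening works as long as the run is high:
\begin{equation}\label{eq:high}
\begin{minipage}{0.85\textwidth}
If a $W$-deep $S$-run from $\kappa$ to $\kappa'$ has only high configurations, then its straightening, executed from $\kappa$, is an $S$-run; in particular $\mathrm{Str}(\kappa,\kappa')$.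
\end{minipage}
\end{equation}
Indeed, the straightening ends with at least the counter of $\kappa'$, so both its end counters are $\ge B$, and its end positions lie in $[W+1,m-W]$. By Lemma~\ref{lem:convex} all positions lie in $[1,m]$ and all counters are $\ge0$.

\subsection{The relation, and the first low configuration}

Put
\[
P_S=R^7,\qquad R=\mathrm{Id}\cup\mathrm{Step}\cup\mathrm{Str}\cup F_H ,
\]
where the constant $H$ is chosen below. Soundness is clear. For completeness, let a $W$-deep $S$-run from $\kappa$ to $\kappa'=(q',x',c')$ be given. If it has no low configuration, \eqref{eq:high} applies. Otherwise let $\kappa_1$ be its first low configuration. Either $\kappa_1=\kappa$, or the run up to the predecessor of $\kappa_1$ is high; so $\kappa$ and $\kappa_1$ are related by $\mathrm{Id}$ or by $\mathrm{Str}\circ\mathrm{Step}$. It remains to relate $\kappa_1$ to $\kappa'$ by at most five factors from $R$. Factors $\mathrm{Id}$ serve as padding.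

\emph{Flat case: $\rho_+\le0\le\rho_-$.} Put $H=B+sZ$. By \eqref{eq:halfplane} with $\rho=0$, all simple cycles have $dc\le0$, so by \eqref{eq:decomp} every path has $dc\le sZ$. So all counters from $\kappa_1$ on are at most $H$, and $F_H(\kappa_1,\kappa')$ holds.

In the remaining case $\rho_+>0$ or $\rho_-<0$. Mirroring replaces $\rho_+$ by $-\rho_-$, so we may assume $\rho_+>0$.

\subsection{The sloped case}

Let $\rho=\rho_+>0$. This is a rational number, $\rho\le\rho_-$, and it is attained by a simple cycle $\alpha^*$ with $d^*=dx(\alpha^*)\in[1,s]$ and $dc(\alpha^*)=\rho d^*$. Put $K=s(Z+\rho)$. By \eqref{eq:decomp} and \eqref{eq:halfplane}, for every path $\pi$ with simple part $\tau$ we have $dc(\pi)\le dc(\tau)+\rho\,(dx(\pi)-dx(\tau))$, hence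
\begin{equation}\label{eq:slope}
dc(\pi)\le\rho\,dx(\pi)+K .
\end{equation}

\emph{The difficulty.} After $\kappa_1$ the run may become low and high again any number of times. A stretch between two low configurations is an excursion into the high region and can be straightened by \eqref{eq:high}, but only a bounded number of factors is available. If the straightened excursions stay below a constant $H$, they can all be absorbed into a single factor $F_H$. The remaining danger is an excursion whose straightening ends above the constant $H_0$ chosen below. The idea is that one such excursion is enough. Its original version ended low, so its straightening reaches the same node with a large surplus in the counter. By \eqref{eq:slope} the original run can from then on gain at most $\rho$ per cell of displacement, up to a constant. A single straight run along $\alpha^*$ achieves the slope $\rho$ up to a constant as well, and the surplus pays for both constants. See Figure~\ref{fig:wild}.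

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.9cm,y=0.6cm]
\draw[->] (-0.3,0) -- (4.4,0) node[right] {position};
\draw[->] (-0.3,0) -- (-0.3,7.6) node[above] {counter};
\draw[line width=3pt,gray!50] (0,0) -- (3.5,7);
\draw (0,0) -- (3,6) -- (1,0) -- (3,4) -- (2.5,2.5) -- (4,5.5) -- (3.5,4);
\fill (0,0) circle (2pt) node[below] {$\kappa_l$};
\fill (1,0) circle (2pt) node[below] {$\kappa_{l+1}$};
\fill (1,2) circle (2pt) node[above left] {$2N$};
\fill (3.5,4) circle (2pt) node[below right] {$\kappa'$};
\fill (3.5,7) circle (2pt);
\end{tikzpicture}
\caption{One state with loops of effect $(1,2)$ and $(-1,-3)$, so $\rho=2$; $N$ is a large number. The thin run leaves the low region at $\kappa_l$, goes $3N$ cells to the right and $2N$ cells to the left, is low again at $\kappa_{l+1}$, and continues to $\kappa'$. The thick run reaches the cell of $\kappa_{l+1}$ straight, with counter $2N$ instead of $0$, and then moves straight to the cell of $\kappa'$. As no run gains more than $2$ per cell of displacement, the thick run ends above $\kappa'$.}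
\label{fig:wild}
\end{figure}

\emph{Constants.} Let
\[
D_0=3s^2+\frac{B+K}{\rho},\qquad E=\max\bigl(3s^2(Z+\rho),\ Z(A+s(D_0+A))\bigr),
\]
let $H_0$ be an integer with $H_0\ge Z+E+B+K+3\rho s^2$, and put $H=H_0+B$. All of this is computable.

\emph{Excursions.} Let $\kappa_1,\dots,\kappa_\mu$ be the low configurations of the run in temporal order. Between $\kappa_l$ and $\kappa_{l+1}$ the run is either a single step or an \emph{excursion} $e\,\pi'\,e'$, where $e$ and $e'$ are single steps and the (possibly empty) path $\pi'$ passes through high configurations only. In the latter case replace $\pi'$ by its straightening $\hat\pi'$, which is valid by \eqref{eq:high}. It starts with a counter $<B+Z$ and ends with a counter $\tilde c$ that is at least the original one, so $e'$ can still be executed. Call the excursion \emph{tame} if $\tilde c\le H_0$, and \emph{wild} otherwise.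

For a single step and for a tame excursion, $F_H(\kappa_l,\kappa_{l+1})$ holds. For a single step both counters are $<B\le H$. In a tame excursion the counters along $\hat\pi'$ are at most $H_0+B=H$ by Lemma~\ref{lem:convex}, as $B+Z\le H_0$; after $e'$ the counter is at most $H_0+Z\le H$. The sequence $e\hat\pi'e'$ ends in the node of $\kappa_{l+1}$ with at least the counter of $\kappa_{l+1}$, and loss steps lead to $\kappa_{l+1}$ exactly.

\emph{No wild excursion.} By transitivity $F_H(\kappa_1,\kappa_\mu)$. After $\kappa_\mu$ the run is empty, or it is a step followed by a (possibly empty) run through high configurations. So $\kappa_1$ and $\kappa'$ are related by $F_H\circ(\mathrm{Id}\cup\mathrm{Step}\circ\mathrm{Str})$, which has at most three factors.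

\emph{Some wild excursion.} Take the first one, $e\,\pi'\,e'$ from $\kappa_l$ to $\kappa_{l+1}=(q_e,x_e,c_e)$, with $c_e<B$. By transitivity $F_H(\kappa_1,\kappa_l)$. Let $\tilde c_e$ be the counter after executing $e\hat\pi'e'$ from $\kappa_l$. Then $F_H\circ\mathrm{Step}\circ\mathrm{Str}\circ\mathrm{Step}$ relates $\kappa_1$ to $(q_e,x_e,\tilde c_e)$, and $\tilde c_e\ge\tilde c-Z\ge H_0-Z$. We claim that
\[
\mathrm{Str}\bigl((q_e,x_e,\tilde c_e),\kappa'\bigr),
\]
which gives five factors in total. Let $\pi''$ be the path of the original run from $\kappa_{l+1}$ to $\kappa'$, and $D=dx(\pi'')=x'-x_e$. By \eqref{eq:slope} and $c_e<B$,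
\begin{equation}\label{eq:target}
0\le c'\le B+K+\rho D,\qquad\text{so}\qquad D\ge-\frac{B+K}\rho .
\end{equation}
In each of the following two cases we exhibit a path $u\alpha^jv$ from $q_e$ to $q'$ with $|u|+|v|\le A$, $\alpha$ closed, $|\alpha|\le s$ and displacement $D$ that, started with counter $\tilde c_e$, ends with a counter $\ge\max(B,c')$. The start counter satisfies $\tilde c_e\ge H_0-Z\ge B$ too, and $x_e,x'\in[W+1,m-W]$. So by Lemma~\ref{lem:convex} all its counters are $\ge0$ and all its positions lie in $[1,m]$, and the claim follows.

\emph{Case $D\ge3s^2$.} We build the path around $\alpha^*$. We have to reach $\alpha^*$ and come back, and match the displacement modulo $d^*$. Let $r$ be a vertex of $\alpha^*$, and let $\theta=\theta_1\theta_2$ be a closed path at $q_e$ with $\theta_1$ ending at $r$ and $|\theta|\le2s$; let $g=dx(\theta)$. Delete from $\pi''$ the factors between repetitions of the pair (state, displacement modulo $d^*$). There are at most $sd^*$ such pairs, so we obtain a path $\tau$ from $q_e$ to $q'$ with $|\tau|\le sd^*\le s^2$ and $dx(\tau)\equiv D\pmod{d^*}$. Put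
\[
\pi^*=\theta_1(\alpha^*)^j\theta_2\,\theta^{\,d^*-1}\tau,\qquad jd^*=D-dx(\tau)-d^*g,
\]
where $\alpha^*$ is read from $r$. We use $d^*$ copies of $\theta$ so that the right-hand side is divisible by $d^*$; it is at least $D-s^2-2s^2\ge0$, so $j\in\mathbb N$ exists. We have $dx(\pi^*)=d^*g+jd^*+dx(\tau)=D$. The part of $\pi^*$ outside $(\alpha^*)^j$ has length at most $2s^2+s^2\le A$. Since $dc(\alpha^*)=\rho d^*$,
\[
dc(\pi^*)\ge-3s^2Z+\rho jd^*\ge\rho D-3s^2(Z+\rho)\ge\rho D-E .
\]
So the last counter is at least $H_0-Z-E+\rho D\ge B+K+\rho D\ge\max(B,c')$, by \eqref{eq:target} and $D\ge0$.

\emph{Case $D<3s^2$.} Then $|D|\le D_0$ by \eqref{eq:target}. Take the straightening $u\alpha^jv$ of $\pi''$. Either $j=0$, or $j\le j\,|dx(\alpha)|=|D-dx(u)-dx(v)|\le D_0+A$. So its length is at most $A+s(D_0+A)$, and its counter change is at least $-E$. The last counter is at least $H_0-Z-E\ge B+K+3\rho s^2\ge\max(B,c')$, as $c'\le B+K+\rho D$ and $D<3s^2$.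

This proves the claim. Together with the at most two factors leading to $\kappa_1$ we have used at most $2+5=7$ factors, and the proof of the Block Lemma is complete.\qed

\section{Gluing: proof of Theorem~\ref{thm:cover}}\label{sec:glue}

From now on nodes and configurations are again those of the whole tape. Write $P_{i,S}$ for the relation $P_S$ that the Block Lemma gives for block $i\in\{1,\dots,k\}$ and an SCC $S$ of $G_i$. Let $W\ge1$ be the maximum of the constants of the Block Lemma over all such $i$ and $S$ (and $W=1$ if $k=0$). We leave the relations $P_{i,S}$ unchanged; completeness stays true for the larger $W$, because deepness becomes a stronger hypothesis. On the configurations on $u_n$ let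
\[
T=\mathrm{Id}\cup\mathrm{Step}\cup\bigcup_{i,S}P_{i,S},
\]
where $\mathrm{Step}$ is now the one-step relation on the whole tape, including moves between neighboring blocks and on end-markers, and $P_{i,S}$ is used in block $i$ with $m=n_i$. The relation $T$ is Presburger uniformly in $n$, and $T\subseteq{\rightsquigarrow_n}$.

\begin{lemma}\label{lem:glue}
Let $N_1=2|Q|(2+2kW)$ and $N_2=2N_1+2|Q|(N_1+1)$. If a run on $u_n$ from $\kappa$ to $\kappa'$ visits each node at most twice, then $T^{N_2}(\kappa,\kappa')$.
\end{lemma}

\begin{proof}
Call a configuration \emph{marked} if it lies on an end-marker, or in a block $i\in\{1,\dots,k\}$ at a position $x\le W$ or $x>n_i-W$. There are at most $2+2kW$ such cells. Each of them carries $|Q|$ nodes, each visited at most twice, so at most $N_1$ configurations of the run are marked. (Here it is used that the number $k$ of blocks is fixed.) At most $2N_1$ steps of the run involve a marked configuration. The other steps lie in the maximal segments of unmarked configurations, of which there are at most $N_1+1$. A segment stays in one block: a run that passes between blocks visits an end-marker or the first or last position of a block in $\{1,\dots,k\}$, and these are marked. In its block $i$ the segment is $W$-deep.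 Cut it at the edges between different SCCs of $G_i$. Within the segment, an SCC that has been left is never entered again, so this gives at most $|Q|$ deep $S$-runs, each covered by $P_{i,S}$ by completeness, and at most $|Q|-1$ single steps. So the number of factors is at most $2N_1+(N_1+1)(2|Q|-1)\le N_2$; pad with $\mathrm{Id}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cover}]
We show that $(v,c)\rightsquigarrow_n(v',c')$ holds if and only if
\begin{itemize}
\item[(A$'$)] there is $c''\ge c'$ with $T^{N_2}\bigl((v,c),(v',c'')\bigr)$, or
\item[(B$'$)] there are a node $y$ and $d_1>d\ge 0$ with $T^{N_2}\bigl((v,c),(y,d)\bigr)$ and $T^{N_2}\bigl((y,d),(y,d_1)\bigr)$, and $v'$ is reachable from $y$ in the control graph on $u_n$.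
\end{itemize}
If $(v,c)\rightsquigarrow_n(v',c')$, then (A) or (B) of Lemma~\ref{lem:short} holds, and Lemma~\ref{lem:glue}, applied to the run in (A) or to both parts of the run in (B), gives (A$'$) or (B$'$).

Conversely, (A$'$) implies $(v,c)\rightsquigarrow_n(v',c')$, because $T\subseteq{\rightsquigarrow_n}$ and $\rightsquigarrow_n$ is transitive. Assume (B$'$). Then $(v,c)\rightsquigarrow_n(y,d)$ and $(y,d)\rightsquigarrow_n(y,d+1)$. By monotonicity the latter can be iterated, so $y$ is reachable from $(v,c)$ with an arbitrarily large counter. Starting with a large enough counter, follow the path in the control graph to $v'$ and end with a counter $\ge c'$.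

For fixed states and blocks of $v,v'$, conditions (A$'$) and (B$'$) are given by a computable Presburger formula in $n,x,c,x',c'$: in (B$'$) take a finite disjunction over the state and the block of $y$ and quantify over its position and over $d,d_1$; reachability of $v'$ from $y$ is Presburger by Lemma~\ref{lem:finite}(b).
\end{proof}

By Section~\ref{sec:prelim} this also proves Theorems~\ref{thm:words} and~\ref{thm:main}.

\section{Converse and sharpness}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:converse}]
``Only if'' is Theorem~\ref{thm:main}. For ``if'', let $E\subseteq\mathbb N^k$ be the Parikh image of $L$; as the $a_i$ are distinct, $L=\{a_1^{n_1}\cdots a_k^{n_k}:n\in E\}$. By quantifier elimination and passage to disjunctive normal form, $E$ is a finite union of sets defined by conjunctions of congruences $\sum_j\lambda_jn_j\equiv r\pmod h$ and inequalities $\ell(n)=\sum_j\lambda_jn_j-\mu\ge0$ with integer coefficients; negated inequalities are inequalities, and a negated congruence is a disjunction of congruences. The net guesses a disjunct, checks with finite memory that the input is in $a_1^*\cdots a_k^*$ and satisfies the congruences, and then treats the inequalities one by one, starting each with counter $0$. Write $\ell=\ell^+-\ell^-$,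 where $\ell^+$ and $\ell^-$ have nonnegative coefficients and constants. In one sweep over the input the net adds $\ell^+(n)$, in a second sweep it subtracts $\ell^-(n)$; the constants are handled at an end-marker. During the second sweep the counter never increases, so the sweep survives if and only if $\ell(n)\ge0$, and then it leaves the counter at $\ell(n)$. In two more sweeps the net adds $\ell^-(n)$ and subtracts $\ell^+(n)$, which always succeeds and brings the counter back to $0$. After the last inequality it enters $q_{\mathrm{acc}}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
A machine checks that its input has the form $a^nb^m$ with $n\ge1$, sweeps over the $a$-block any number $j\ge0$ of times adding $n$ each time, sweeps once over the $b$-block subtracting $m$, and stops at $\dashv$ in its accepting state. With the requirement of final counter $0$ it accepts $a^nb^m$ if and only if $n\ge1$ and $jn=m$ for some $j\ge0$. So the Parikh image of the accepted language is $E=\{(n,m):n\ge1,\ n\mid m\}$.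

Suppose $E$ is a finite union of linear sets. Let $n$ be larger than the first coordinates of all base points. The point $(n,n^2)\in E$ lies in one of the linear sets, and this set has a period $(\sigma,t)$ with $\sigma>0$. So $(n+\lambda\sigma,n^2+\lambda t)\in E$, that is, $n+\lambda\sigma$ divides $n^2+\lambda t$, for all $\lambda\in\mathbb N$. The integer quotients converge to $t/\sigma$ as $\lambda\to\infty$, so they are eventually equal to $h=t/\sigma$. From $n^2+\lambda t=h(n+\lambda\sigma)$ we get $n^2=hn$, hence $t/\sigma=n$. So infinitely many $n$ would need infinitely many periods, a contradiction.
\end{proof}

\begin{remark}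
The same machine shows that covering cannot be replaced by exact reachability in Theorem~\ref{thm:cover}: for $n,m\ge1$ its initial configuration reaches the accepting state on $\dashv$ with counter exactly $0$ if and only if $n\mid m$, and $E$ differs from the set of these pairs $(n,m)$ only by the semilinear set of the points $(n,0)$ with $n\ge1$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{revisited}
\emph{Two-Way One-Counter Nets Revisited}.
\url{https://drops.dagstuhl.de/storage/00lipics/lipics-vol326-csl2025/LIPIcs.CSL.2025.19/LIPIcs.CSL.2025.19.pdf}
\end{thebibliography}

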